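\title{Circle actions and perfectness of groups of real-analytic diffeomorphisms}

\begin{abstract}
Let $M$ be a closed connected real-analytic manifold with a nontrivial real-analytic action of the circle. We prove that the identity component of the group of real-analytic diffeomorphisms of $M$ is perfect, in every dimension and with no condition on the isotropy groups. A small diffeomorphism is split into maps that move points along the orbits of conjugates of the action. A KAM iteration that loses domain only along complexified orbits reduces these maps to rotations of the orbits through angles that vanish at the fixed points, and explicit M\"obius maps along the orbits write such rotations as products of three commutators. The same method shows that the group is the normal closure of one Diophantine rotation, that its universal cover is perfect, that $8\dim M$ commutators suffice near the identity, and that a smooth circle action is enough.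
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $M$ is a closed connected real-analytic manifold of dimension $n$, and ``analytic'' means real-analytic. The group $\operatorname{Diff}^\omega(M)$ of analytic diffeomorphisms of $M$ carries the $C^1$ topology, for which it is a topological group, and
\[
G=\operatorname{Diff}^\omega(M)_0
\]
is the connected component of the identity. We write $[a,b]=aba^{-1}b^{-1}$. A group is \emph{perfect} if each of its elements is a product of commutators; equivalently, if every homomorphism from it to an abelian group is trivial. The full group $\operatorname{Diff}^\omega(M)$ can fail to be perfect for a reason that has nothing to do with analysis: on the circle, the orientation character maps it onto $\{\pm1\}$. For $G$ the question is whether any additive quantity is attached to diffeomorphisms that can be deformed to the identity.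

An analytic diffeomorphism of $M$ that is the identity on a nonempty open set is the identity. So one cannot cut an element of $G$ into pieces supported in charts and work in Euclidean space; every decomposition has to be global. A circle action provides global pieces. Let $U(1)=\mathbb R/\mathbb Z$ act analytically by maps $\varphi^t$, $t\in\mathbb R/\mathbb Z$. The action is \emph{nontrivial} if some point is not fixed (this forces $n\ge1$), \emph{free} if all isotropy groups are trivial, and \emph{semi-free} if each isotropy group is trivial or all of $U(1)$. It is \emph{special semi-free} if $M$ is identified analytically with the quotient of $N\times U(1)$, for a compact analytic $(n-1)$-manifold $N$ with boundary, obtained by collapsing each circle $\{x\}\times U(1)$, $x\in\partial N$, to a point, and $U(1)$ rotates the second factor.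

Herman (1974) proved that $\operatorname{Diff}^\omega(T^n)_0$ is simple. Tsuboi (2009) proved that $G$ is perfect if $M$ admits a free or a special semi-free analytic $U(1)$-action, and, for $n=2,3$, if $M$ admits any nontrivial analytic $U(1)$-action. The conjecture posed in \cite{problem} is that a nontrivial analytic $U(1)$-action suffices in every dimension. We prove it.

\begin{theorem}\label{thm:main}
If a closed connected real-analytic manifold $M$ admits a nontrivial real-analytic $U(1)$-action, then $\operatorname{Diff}^\omega(M)_0$ is perfect.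
\end{theorem}

A real number $\alpha$ is \emph{Diophantine} if there are $c_0>0$ and an integer $\tau\ge1$ with
\begin{equation}\label{eq:dioph}
|e^{2\pi im\alpha}-1|\ge c_0|m|^{-\tau}\qquad(m\in\mathbb Z\setminus\{0\});
\end{equation}
for instance $\alpha=(\sqrt5-1)/2$ with $\tau=1$. Let $M^{\mathbb C}\supset M$ be a complexification (see Section~\ref{sec:prelim}) with a distance $d$ induced by a Riemannian metric. For an open neighborhood $U$ of $M$ in $M^{\mathbb C}$ and $\varepsilon>0$, let $\mathcal D(U,\varepsilon)$ be the set of $f\in\operatorname{Diff}^\omega(M)$ that extend to a holomorphic map $f\colon U\to M^{\mathbb C}$ with $\sup_{x\in U}d(f(x),x)<\varepsilon$.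

\begin{theorem}\label{thm:compl}
Let $M$ carry a nontrivial analytic $U(1)$-action $\varphi^t$, and let $G=\operatorname{Diff}^\omega(M)_0$.
\begin{itemize}
\item[(i)] If $\alpha$ is Diophantine, then $G$ is the normal closure in $G$ of the single element $\varphi^\alpha$.
\item[(ii)] The universal covering group $\widetilde G$ of $G$ (for the $C^1$ topology) is perfect. Hence $H_2(G^\delta;\mathbb Z)\to\pi_1(G)$ is onto, where $G^\delta$ is $G$ as a discrete group.
\item[(iii)] For each neighborhood $U$ of $M$ in $M^{\mathbb C}$ there is $\varepsilon>0$ such that each $f\in\mathcal D(U,\varepsilon)$ is a product of $8n$ commutators of elements of $G$.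
\item[(iv)] The conclusion of Theorem~\ref{thm:main} holds if $M$ is only assumed to admit a nontrivial $C^\infty$ $U(1)$-action.
\end{itemize}
\end{theorem}

\subsection*{The infinitesimal picture}
A computation with vector fields shows why one should expect Theorem~\ref{thm:main} and contains the plan of the proof. Let $\xi$ be the vector field generating the action, so $\xi u=\frac{d}{dt}\big|_{t=0}u\circ\varphi^t$, and call a function \emph{invariant} if it is invariant under all $\varphi^t$, $t$ real. There is an analytic function $s=s_1+is_2\colon M\to\mathbb C$, not identically zero, of some weight $k\ge1$, that is, $s\circ\varphi^t=e^{2\pi ikt}s$ (Lemma~\ref{lem:s}). Put $h=|s|^2$, which is invariant, and $\eta=h\xi$.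

Every field $u\eta$ with $u$ analytic is a sum of two Lie brackets of fields tangent to the orbits. To see this, write $u=\lambda+v$ with $\lambda(x)=\int_0^1u(\varphi^tx)\,dt$ the average over the orbit. The function $w(x)=\int_0^1t\,v(\varphi^tx)\,dt$ satisfies $\xi w=v$ (integrate by parts; $v$ has average zero), so $v\eta=[\xi,wh\xi]$. For the invariant part, $\xi s_1=-2\pi ks_2$ and $\xi s_2=2\pi ks_1$ give
\[
[\lambda s_1\xi,\,s_2\xi]=\lambda\,(s_1\,\xi s_2-s_2\,\xi s_1)\,\xi=2\pi k\,\lambda h\,\xi .
\]
The field $\eta$ vanishes on the zero set of $s$, but finitely many images $\eta_i=(\psi_i)_*\eta$, $\psi_i\in G$, span every tangent space (Lemma~\ref{lem:span}), so every analytic vector field is a sum $\sum u_i\eta_i$ and therefore a sum of brackets.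

The proof carries out the three steps of this computation in the group. Section~\ref{sec:mobius} treats the invariant part: the maps $x\mapsto\varphi^{\lambda(x)h(x)}(x)$ with $\lambda$ invariant and small are products of three commutators. Section~\ref{sec:kam} removes the oscillating part: a map $x\mapsto\varphi^{u(x)h(x)}(x)$ is such a rotation times one commutator with $\varphi^\alpha$. Section~\ref{sec:split} splits a small diffeomorphism into conjugates of these maps and proves Theorem~\ref{thm:main}. Theorem~\ref{thm:compl}, which is not needed for Theorem~\ref{thm:main}, is proved in Section~\ref{sec:compl}. We begin with the two smallest examples.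

\section{The circle and the sphere}\label{sec:examples}

\subsection*{The circle}
On $S^1=\{\zeta\in\mathbb C:|\zeta|=1\}$ let $r_\theta(\zeta)=e^{i\theta}\zeta$ and, for $|a|<1$, let $\tau_a(\zeta)=\frac{\zeta+a}{1+\bar a\zeta}$. For $|a|,|b|<1$ direct substitution gives
\begin{equation}\label{eq:circle}
\tau_a\tau_b(\zeta)=\frac{(1+a\bar b)\zeta+a+b}{(\bar a+\bar b)\zeta+1+\bar ab}
=\frac{1+a\bar b}{1+\bar ab}\cdot\tau_c(\zeta),\qquad c=\frac{a+b}{1+a\bar b},
\end{equation}
and the first factor is the rotation through the angle $2\arg(1+a\bar b)$. Three consequences follow. With $b=-a$ we get $\tau_a^{-1}=\tau_{-a}$. Since $r_\pi\tau_ar_\pi^{-1}=\tau_{-a}$, we get $[\tau_a,r_\pi]=\tau_a^2=\tau_{2a/(1+|a|^2)}$; the map $a\mapsto 2a/(1+|a|^2)$ sends the unit disc onto itself, so every $\tau_a$ is a commutator. Finally, with $a=i\kappa$ and $\kappa,b\in(-1,1)$,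
\[
r_{2\arctan(\kappa b)}=\tau_{i\kappa}\,\tau_b\,\tau_{-c}.
\]
Thus every rotation through an angle in $(-\pi/2,\pi/2)$ is a product of three commutators.

\subsection*{The sphere}
Let $S^2=\{(z,x_3)\in\mathbb C\times\mathbb R:|z|^2+x_3^2=1\}$ with $\varphi^t(z,x_3)=(e^{2\pi it}z,x_3)$. The poles are fixed and the other orbits are the circles of latitude. One would like to apply the computation above on all these circles at once, by the map $z\mapsto|z|\,\tau_a(z/|z|)$. For a constant $a\ne0$ this map is not differentiable at a pole: it is positively homogeneous of degree one in the chart $z$, so if it were differentiable at $z=0$ it would be linear, hence odd, which means $\tau_a=\tau_{-a}$. The remedy is to take $a=\gamma|z|$ with $\gamma$ an analytic function of $x_3$ and $|\gamma z|<1$. The non-analytic factor $|z|$ cancels: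
\[
T_\gamma(z,x_3)=\Big(\frac{z+\gamma|z|^2}{1+\bar\gamma z},\,x_3\Big)=\Big(z\,\frac{1+\gamma\bar z}{1+\bar\gamma z},\,x_3\Big).
\]
By \eqref{eq:circle}, $T_\gamma T_{\gamma'}$ differs from a map $T_{\gamma''}$ by the rotation of each circle of latitude through the angle $2\arg(1+\gamma\bar\gamma'|z|^2)$. The rotations obtained in this way have angles that are multiples of $|z|^2$ and vanish at the poles.

This restriction is forced. The diffeomorphisms of the form $x\mapsto\varphi^{u(x)}(x)$, with $u$ analytic, form a group. In the chart $z$ at the north pole $p$ such a map is $z\mapsto e^{2\pi iu}z$, and its derivative at $p$ is multiplication by $e^{2\pi iu(p)}$. This is a homomorphism onto an abelian group, so inside this group a rotation $\varphi^t\ne\mathrm{id}$ is not a product of commutators. We therefore work from the start with the field $|z|^2\xi$ instead of $\xi$ and recover the directions lost at the poles from other axes. With $e_1,e_2,e_3$ the standard basis of $\mathbb R^3$, the fields $\eta_i(p)=2\pi(1-p_i^2)\,e_i\times p$ are, up to a common sign, images of $|z|^2\xi$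 under elements of $SO(3)\subset G$. They span $T_pS^2$ for every $p$: if $p\ne\pm e_i$ for all $i$, the three coefficients are positive and the vectors $e_i\times p$ span; if $p=\pm e_i$, the other two fields span.

On a general $M$ the role of $z$ is played by the function $s$.

\section{Preliminaries}\label{sec:prelim}

\subsection*{Analytic facts}
``Neighborhood'' means open neighborhood. We use the following standard facts.

\begin{itemize}
\item[(F1)] \emph{Complexification} (Bruhat--Whitney). An analytic manifold $X$ of dimension $n$ is contained in a complex manifold $X^{\mathbb C}$ of complex dimension $n$ so that near each point of $X$ a holomorphic chart takes $X$ to $\mathbb R^n\subset\mathbb C^n$. An analytic map $X\to Y$ extends to a holomorphic map from a neighborhood of $X$ in $X^{\mathbb C}$ to $Y^{\mathbb C}$. Products of complexifications are complexifications, and $\mathbb C/\mathbb Z$ complexifies $\mathbb R/\mathbb Z$. Every neighborhood of $M$ contains a connected relatively compact one (take the component containing $M$ of a relatively compact one).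
\item[(F2)] \emph{Identity theorem.} Two holomorphic maps on a connected open set $O\subset X^{\mathbb C}$ that meets $X$ and that agree on $O\cap X$ coincide.
\item[(F3)] \emph{Cauchy estimates.} Let $U$ be a neighborhood of $M$ in $M^{\mathbb C}$. A holomorphic function on $U$ bounded by $\varepsilon$ has $C^1$ norm on $M$ at most $C(U)\varepsilon$. A holomorphic map $H\colon U\to M^{\mathbb C}$ with $H(M)\subset M$ and $\sup_Ud(H,\mathrm{id})<\varepsilon$ restricts to a map of $M$ that is as $C^1$-close to $\mathrm{id}$ as we like, if $\varepsilon$ is small in terms of $U$.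
\item[(F4)] \emph{Embedding and approximation.} A closed analytic manifold embeds analytically in some $\mathbb R^q$ (Morrey, Grauert), hence has an analytic Riemannian metric. A $C^\infty$ function on it extends to $\mathbb R^q$ and is a $C^1$ limit of polynomials on compact sets. Composing polynomial approximations with the analytic nearest-point retraction of a tube onto $M$, or with the orthogonal projections onto the spaces $T_xM$, we see that $C^\infty$ maps from a closed analytic manifold into $M$, and $C^\infty$ vector fields on $M$, are $C^1$ limits of analytic ones.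
\item[(F5)] Among $C^1$ maps between closed manifolds the diffeomorphisms form a $C^1$-open set, on which composition and inversion are continuous. An analytic bijection with invertible derivative is an analytic diffeomorphism.
\end{itemize}

\subsection*{A contractible neighborhood of the identity}
Fix an analytic Riemannian metric on $M$. For a vector field $X$ put $f_X(x)=\exp_xX(x)$. Choose $c_1>0$ below the injectivity radius and so small that $f_X$ is a diffeomorphism whenever $\|X\|_{C^1}<c_1$, and let
\[
\mathcal V=\{f_X:\ X\text{ analytic},\ \|X\|_{C^1}<c_1\}.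
\]

\begin{lemma}\label{lem:V}
The set $\mathcal V$ is a contractible open neighborhood of $\mathrm{id}$ in $\operatorname{Diff}^\omega(M)$, it is contained in $G$, and every element of $G$ is a product of elements of $\mathcal V$. Every $C^\infty$ diffeomorphism of $M$ that is smoothly isotopic to $\mathrm{id}$ is a $C^1$ limit of elements of $G$.
\end{lemma}

\begin{proof}
The map $(x,w)\mapsto(x,\exp_xw)$ is an analytic diffeomorphism from $\{|w|<c_1\}\subset TM$ onto a neighborhood of the diagonal in $M\times M$. Hence $X\mapsto f_X$ is a homeomorphism, for the $C^1$ topologies, from the ball of radius $c_1$ in the space of analytic fields onto an open set, and $(t,f_X)\mapsto f_{tX}$ contracts $\mathcal V$ to $\mathrm{id}$. So $\mathcal V\subset G$. The products of elements of the symmetric neighborhood $\mathcal V\cap\mathcal V^{-1}$ form an open subgroup of $G$; an open subgroup is closed, being the complement of its other cosets, and $G$ is connected, so this subgroup is $G$.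

Let $\theta_t$, $0\le t\le1$, be a smooth isotopy with $\theta_0=\mathrm{id}$. For $K$ large each factor $\theta_{j/K}\theta_{(j-1)/K}^{-1}$ of $\theta_1$ is $f_X$ with $X$ smooth and $\|X\|_{C^1}<c_1$. Approximate each $X$ by analytic fields using (F4) and multiply; the products lie in $G$ and converge to $\theta_1$ by (F5).
\end{proof}

\subsection*{Maps along the orbits}
From now on $\varphi^t$ is a nontrivial analytic $U(1)$-action on $M$ with generator $\xi$. For $u\colon M\to\mathbb R$ put $\Phi_u(x)=\varphi^{u(x)}(x)$. From the definition,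
\begin{equation}\label{eq:Phi}
\Phi_u\Phi_v=\Phi_{v+u\circ\Phi_v},\qquad \varphi^t\Phi_u\varphi^{-t}=\Phi_{u\circ\varphi^{-t}}.
\end{equation}

\begin{lemma}\label{lem:Phi}
If $u$ is analytic and $1+\xi u>0$ on $M$, then $\Phi_{\sigma u}\in G$ for $0\le\sigma\le1$. In particular, if $\lambda$ is analytic and invariant, then $\Phi_\lambda\in G$; it commutes with every $\varphi^t$, and $\Phi_\lambda^{-1}=\Phi_{-\lambda}$.
\end{lemma}

\begin{proof}
For $v\in T_xM$ and $a=u(x)$ we have $d\Phi_u(v)=d\varphi^a\big(v+du(v)\,\xi(x)\big)$, and $v\mapsto v+du(v)\xi(x)$ has determinant $1+\xi u(x)>0$. The map $\Phi_u$ sends each orbit to itself. On an orbit of least period $1/j$ through $x$ it lifts to $t\mapsto t+u(\varphi^tx)$, which has positive derivative and commutes with $t\mapsto t+1/j$; so $\Phi_u$ is bijective on each orbit, hence on $M$. By (F5) it is an analytic diffeomorphism. The same applies to $\sigma u$, because $1+\sigma\,\xi u=(1-\sigma)+\sigma(1+\xi u)>0$, and $\sigma\mapsto\Phi_{\sigma u}$ is a $C^1$-continuous path from $\mathrm{id}$. The last statement follows from $\xi\lambda=0$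 and \eqref{eq:Phi}.
\end{proof}

The nontriviality of the action enters through the next lemma only.

\begin{lemma}\label{lem:s}
There are an integer $k\ge1$, an analytic function $s\colon M\to\mathbb C$ and a point $x_0$ with $\xi(x_0)\ne0$ such that $s\circ\varphi^t=e^{2\pi ikt}s$, $s(x_0)\ne0$ and $|s|^2\le\frac12$ on $M$.
\end{lemma}

\begin{proof}
Let $x_0$ be a point that is not fixed; then $\xi(x_0)\ne0$. Its isotropy group is a proper closed subgroup of $\mathbb R/\mathbb Z$, hence $\frac1k\mathbb Z/\mathbb Z$ for some $k\ge1$. So $\varphi^tx_0\mapsto\cos2\pi kt$ is a well-defined smooth function on an embedded circle; extend it to a smooth $f_0$ on $M$ and choose an analytic $f$ with $|f-f_0|<\frac14$. Let $s(x)=\int_0^1f(\varphi^tx)e^{-2\pi ikt}\,dt$. It is analytic, the substitution $t\mapsto t-t'$ gives $s\circ\varphi^{t'}=e^{2\pi ikt'}s$, and $|s(x_0)-\frac12|\le\frac14$ because $\int_0^1\cos(2\pi kt)e^{-2\pi ikt}\,dt=\frac12$. Rescale $s$ by a positive constant.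
\end{proof}

We fix $k$, $s$, $x_0$ and put
\[
h=|s|^2,\qquad \eta=h\xi,\qquad \Psi_u=\Phi_{hu}.
\]
The function $h$ is analytic and invariant, $0\le h\le\frac12$, and $\eta(x_0)\ne0$. Since $h$ is invariant, the flow of $\eta$ is $\exp(t\eta)(x)=\varphi^{th(x)}(x)$, so $\Psi_u(x)=\exp(u(x)\eta)(x)$. If the isotropy group of $x$ contains $t$ with $kt\notin\mathbb Z$, then $s(x)=e^{2\pi ikt}s(x)$ forces $s(x)=0$. Thus $s$ vanishes at the fixed points and on every orbit whose isotropy order does not divide $k$, and every $\Psi_u$ is the identity there.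

\section{M\"obius maps along the orbits}\label{sec:mobius}

For $|z|<1$ let $\arg(1+z)=\operatorname{Im}\log(1+z)\in(-\frac\pi2,\frac\pi2)$, an analytic function of $(\operatorname{Re}z,\operatorname{Im}z)$. Call $\gamma\colon M\to\mathbb C$ \emph{admissible} if it is analytic, invariant, and $|\gamma s|<1$ on $M$. For admissible $\gamma$ define
\[
T_\gamma=\Phi_{v_\gamma},\qquad v_\gamma=\frac1{\pi k}\arg(1+\gamma\bar s).
\]
Since $e^{2i\arg z}=z/\bar z$,
\begin{equation}\label{eq:sT}
s\circ T_\gamma=e^{2\pi ikv_\gamma}s=s\,\frac{1+\gamma\bar s}{1+\bar\gamma s},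
\end{equation}
which is the formula found on the sphere. On an orbit where $s\ne0$, the function $s/|s|$ is a finite covering of the unit circle and $T_\gamma$ covers $\tau_{\gamma|s|}$. A covering determines a lift only up to a deck transformation, so we do not deduce the composition law from \eqref{eq:circle} but compute with the time functions $v_\gamma$.

\begin{lemma}\label{lem:comp}
Let $\gamma,\gamma'$ be admissible. Then $\gamma''=\dfrac{\gamma+\gamma'}{1+\gamma\bar\gamma'h}$ is admissible, $\nu=\frac1{\pi k}\arg(1+\gamma\bar\gamma'h)$ is analytic and invariant, and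
\[
T_\gamma T_{\gamma'}=\Phi_\nu T_{\gamma''}.
\]
Moreover $T_\gamma\in G$, $T_\gamma^{-1}=T_{-\gamma}$, and $\varphi^tT_\gamma\varphi^{-t}=T_{e^{2\pi ikt}\gamma}$.
\end{lemma}

\begin{proof}
Put $A=\gamma\bar s$ and $B=\gamma'\bar s$, so $|A|,|B|<1$, $\gamma\bar\gamma'h=A\bar B$ and $\gamma''\bar s=\frac{A+B}{1+A\bar B}$. The identity $|1+A\bar B|^2-|A+B|^2=(1-|A|^2)(1-|B|^2)>0$ shows that $\gamma''$ is admissible. By \eqref{eq:sT} and the invariance of $\gamma$, we have $(\gamma\bar s)\circ T_{\gamma'}=A\,\frac{1+\bar B}{1+B}$, so
\[
(1+B)\big(1+(\gamma\bar s)\circ T_{\gamma'}\big)=1+B+A+A\bar B=(1+A\bar B)(1+\gamma''\bar s).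
\]
Each of the four factors has the form $1+z$ with $|z|<1$. The sum of the arguments on the left and the sum on the right both lie in $(-\pi,\pi)$ and are congruent modulo $2\pi$, hence equal. Dividing by $\pi k$ gives $v_{\gamma'}+v_\gamma\circ T_{\gamma'}=\nu+v_{\gamma''}$. By \eqref{eq:Phi} the left side is the time function of $T_\gamma T_{\gamma'}$ and, $\nu$ being invariant, the right side is that of $\Phi_\nu T_{\gamma''}$.

For $\gamma'=-\gamma$ we have $\gamma''=0$ and $\nu=0$, as $1-|\gamma|^2h>0$; so $T_\gamma T_{-\gamma}=\mathrm{id}$, and exchanging $\gamma$ and $-\gamma$ gives $T_{-\gamma}T_\gamma=\mathrm{id}$. The path $\sigma\mapsto T_{\sigma\gamma}$, $0\le\sigma\le1$, joins $\mathrm{id}$ to $T_\gamma$. The last formula follows from \eqref{eq:Phi} and $\bar s\circ\varphi^{-t}=e^{2\pi ikt}\bar s$.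
\end{proof}

Let $J=\varphi^{1/2k}\in G$. It plays the role of the half-turn $r_\pi$: $JT_\gamma J^{-1}=T_{-\gamma}$. This is where the weight $k\ne0$ is used.

\begin{lemma}\label{lem:sqrt}
If $\delta$ is admissible, then $a=\delta/\big(1+\sqrt{1-|\delta|^2h}\,\big)$ is admissible, $|a|\le|\delta|$, and $T_\delta=T_a^2=[T_a,J]$.
\end{lemma}

\begin{proof}
Let $q=\sqrt{1-|\delta|^2h}$, a positive invariant analytic function. Then $|a|^2h=\frac{1-q^2}{(1+q)^2}=\frac{1-q}{1+q}$, so $1+|a|^2h=\frac2{1+q}$. Lemma~\ref{lem:comp} with $\gamma=\gamma'=a$ gives $\nu=0$ and $\gamma''=2a/(1+|a|^2h)=(1+q)a=\delta$. Finally $[T_a,J]=T_a\,(JT_aJ^{-1})^{-1}=T_aT_{-a}^{-1}=T_a^2$.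
\end{proof}

To obtain a prescribed rotation $\Psi_\lambda=\Phi_{\lambda h}$ we must solve $\arg(1+\gamma\bar\gamma'h)=\pi k\lambda h$ for analytic $\gamma,\gamma'$. The factor $h$ appears on both sides, so no division by $h$ is needed. The constant $b$ below may be taken equal to $1$ for Theorem~\ref{thm:main}; small $b$ is used in Section~\ref{sec:compl}.

\begin{proposition}\label{prop:rot}
Let $0<b\le1$, and let $\lambda$ be real, analytic and invariant with $\pi k|\lambda|\le b/2$ on $M$. Put $\vartheta(y)=\tan y/y$ and
\[
\kappa=\frac{\pi k\lambda}{b}\,\vartheta(\pi k\lambda h),\qquad \delta_1=i\kappa,\qquad\delta_2=b,\qquad\delta_3=-\frac{i\kappa+b}{1+i\kappa bh}.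
\]
Then the $\delta_l$ are admissible, $|\delta_1|\le2\pi k|\lambda|/b$, $|\delta_3|\le|\delta_1|+b$, and $\Psi_\lambda=T_{\delta_1}T_{\delta_2}T_{\delta_3}$. In particular $\Psi_\lambda$ is a product of three commutators of elements of $G$.
\end{proposition}

\begin{proof}
Let $y=\pi k\lambda h$, so $|y|\le\frac14$. The function $\vartheta$ is analytic on $(-\frac\pi2,\frac\pi2)$, and $0<\vartheta(y)\le1/\cos y\le2$. Hence $|\kappa|\le2\pi k|\lambda|/b\le1$, and since $|s|<1$ both $\delta_1$ and $\delta_2$ are admissible. Apply Lemma~\ref{lem:comp} with $\gamma=\delta_1$, $\gamma'=\delta_2$. Then $\gamma''=-\delta_3$ and $\gamma\bar\gamma'h=i\kappa bh=i\tan y$, so $\nu=\frac1{\pi k}\arg(1+i\tan y)=\lambda h$ and $T_{\delta_1}T_{\delta_2}=\Psi_\lambda T_{-\delta_3}=\Psi_\lambda T_{\delta_3}^{-1}$. The bound on $\delta_3$ holds because $|1+i\kappa bh|\ge1$. Each factor is a commutator by Lemma~\ref{lem:sqrt}.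
\end{proof}

\section{Reduction to rotations}\label{sec:kam}

Fix a Diophantine $\alpha$ and let $R=\varphi^\alpha$. Given a small function $u$, we look for $g$ and an invariant $\lambda$ with $\Psi_u=\Psi_\lambda[\Psi_g,R]$, that is, $\Psi_uR\Psi_g=\Psi_\lambda\Psi_gR$. Put $\tilde u=u\circ R$. As $h$ and $\lambda$ are invariant,
\begin{equation}\label{eq:twosides}
\Psi_uR\Psi_g(x)=\varphi^{\alpha+h(x)[g(x)+\tilde u(\Psi_gx)]}(x),\qquad
\Psi_\lambda\Psi_gR(x)=\varphi^{\alpha+h(x)[g(Rx)+\lambda(x)]}(x).
\end{equation}
So it suffices to solve $P(g,\lambda)=0$, where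
\begin{equation}\label{eq:P}
P(g,\lambda)=\tilde u\circ\Psi_g-g\circ R+g-\lambda .
\end{equation}
The factor $h$ has been divided out of the equation; this is what makes the rotation come out as $\Phi_{h\lambda}$, the form required by Proposition~\ref{prop:rot}.

To first order the equation is $g\circ R-g+\lambda=\tilde u$. On the circle one takes for $\lambda$ the mean of $\tilde u$ and divides the $m$-th Fourier coefficient by $e^{2\pi im\alpha}-1$. If $\alpha=p/q$ this is impossible for $m=q$. If $\alpha$ is Diophantine it is possible, but the solution is bounded only on a smaller complex domain, and a plain iteration would use up the domain; Newton's method, whose errors decrease quadratically, does not. On $M$ there is a second difficulty: near fixed points and exceptional orbits $M$ is not a product of a circle and a parameter space. We avoid coordinates altogether. Fourier coefficients along orbits are defined by integrating over the action, and the domains are swept out from one fixed neighborhood of $M$ by complex times, so that the only quantity that shrinks is the imaginary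 part of the time.

\subsection*{Domains}
Let $S_r=\{z\in\mathbb C:|\operatorname{Im}z|<r\}$. By (F1) and compactness of $\mathbb R/\mathbb Z\times M$, the action extends to a holomorphic map $(z,y)\mapsto\varphi^zy$, $S_c\times V_1\to M^{\mathbb C}$, of period $1$ in $z$, for some $c>0$ and some connected neighborhood $V_1$ of $M$. This is where the analyticity of the action is needed. By (F2), $\varphi^0=\mathrm{id}$ on $V_1$. Let $V_h$ be a neighborhood of $M$ to which $h$ extends holomorphically with $|h|\le1$.

\begin{lemma}\label{lem:domains}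
Let $V'$ be a neighborhood of $M$. There are $0<\rho\le\min(1,c/16)$ and a connected neighborhood $V\subset V_1$ of $M$ such that the sets $W_r=\{\varphi^zy: z\in S_r,\ y\in V\}$, $0<r\le2\rho$, are connected neighborhoods of $M$ contained in $V_1\cap V'\cap V_h$, and such that for $y\in W_r$, $r+|\operatorname{Im}w|\le2\rho$ and $|\operatorname{Im}w'|\le2\rho$,
\begin{equation}\label{eq:group}
\varphi^wy\in W_{r+|\operatorname{Im}w|},\qquad\varphi^{w'}\varphi^wy=\varphi^{w+w'}y,\qquad h(\varphi^wy)=h(y).
\end{equation}
In particular $\varphi^t(W_r)=W_r$ for real $t$.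
\end{lemma}

\begin{proof}
The preimage of $V_1\cap V'\cap V_h$ under the extended action is an open set containing the compact set $\mathbb R/\mathbb Z\times M$, so it contains $S_{2\rho}/\mathbb Z\times V$ for suitable $\rho$ and $V$. For $(z,w,y)\in S_{2\rho}\times S_{c/2}\times V$ both $\varphi^w\varphi^zy$ and $\varphi^{z+w}y$ are defined, since $\varphi^zy\in V_1$ and $2\rho+c/2<c$. They agree for $z,w$ real and $y\in M$, hence by (F2)
\begin{equation}\label{eq:group0}
\varphi^w\varphi^zy=\varphi^{z+w}y\quad\text{on }S_{2\rho}\times S_{c/2}\times V .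
\end{equation}
In the same way $h(\varphi^\zeta y)=h(y)$ on $S_{2\rho}\times V$. Now let $y=\varphi^zy_0$ with $y_0\in V$, $|\operatorname{Im}z|<r$. By \eqref{eq:group0}, $\varphi^wy=\varphi^{z+w}y_0$ with $|\operatorname{Im}(z+w)|<r+|\operatorname{Im}w|\le2\rho$. This gives the first assertion, and the third, since $h(\varphi^wy)=h(y_0)=h(y)$. Both sides of the second equal $\varphi^{z+w+w'}y_0$, by \eqref{eq:group0} applied to $(z+w,w')$ and to $(z,w+w')$; the latter is allowed because $|\operatorname{Im}(w+w')|\le4\rho<c/2$. For $z\in S_{2\rho}$ we have $\varphi^{-z}\varphi^z=\mathrm{id}$ on $V$, so $\varphi^z|_V$ has invertible derivative and is open. Hence $W_r$ is open; it is connected as the image of a connected set and contains $\varphi^0(V)=V\supset M$.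
\end{proof}

Note that $W_r$ is the increasing union of the $W_{r'}$, $r'<r$. For $v$ holomorphic on $W_r$ let $|v|_r=\sup_{W_r}|v|$, $\xi v(y)=\frac d{dz}\big|_{z=0}v(\varphi^zy)$ and $\eta v=h\,\xi v$; these are holomorphic on $W_r$. By \eqref{eq:group}, $\frac d{dz}v(\varphi^zy)=(\xi v)(\varphi^zy)$, and for $y\in W_{r-\delta}$ the function $z\mapsto v(\varphi^zy)$ is holomorphic and bounded by $|v|_r$ on $S_\delta$. Cauchy's estimates on the disc $|z|<\delta$ give
\begin{equation}\label{eq:cauchy}
|\xi v|_{r-\delta}\le\delta^{-1}|v|_r,\qquad|\xi^2v|_{r-\delta}\le2\delta^{-2}|v|_r .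
\end{equation}
If $|g|_r\le a$ and $r+a\le2\rho$, then $\Psi_g(y)=\varphi^{h(y)g(y)}(y)$ is a holomorphic map $W_r\to W_{r+a}$, because $|h|\le1$, and $h\circ\Psi_g=h$.

\subsection*{The cohomological equation}
For $v$ bounded and holomorphic on $W_r$, $r\le2\rho$, let
\[
v_m(y)=\int_0^1v(\varphi^ty)e^{-2\pi imt}\,dt\quad(m\in\mathbb Z),\qquad\langle v\rangle=v_0 .
\]
These are holomorphic on $W_r$ and $v_m\circ\varphi^t=e^{2\pi imt}v_m$ for real $t$. The average $\langle v\rangle$ is invariant, $|\langle v\rangle|_r\le|v|_r$, and $\langle\mu v\rangle=\mu\langle v\rangle$ for invariant $\mu$.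

\begin{lemma}\label{lem:cohom}
There is $C_1=C_1(\alpha)$ such that for every bounded holomorphic $v$ on $W_r$ with $\langle v\rangle=0$ there is a holomorphic $w$ on $W_r$ with
\[
w\circ R-w=v,\qquad|w|_{r-\delta}\le C_1\delta^{-\tau-1}|v|_r\quad(0<\delta<r,\ \delta\le1).
\]
If $v$ is real on $M$, so is $w$.
\end{lemma}

\begin{proof}
For $y\in W_{r-\delta}$ the function $t\mapsto v(\varphi^ty)$ is holomorphic of period $1$ on $S_\delta$. Shift the contour in the definition of $v_m$ to $\operatorname{Im}t=-\delta'$ if $m>0$ and to $\operatorname{Im}t=\delta'$ if $m<0$, and let $\delta'\uparrow\delta$; this gives $|v_m|_{r-\delta}\le e^{-2\pi|m|\delta}|v|_r$. Put $w=\sum_{m\ne0}v_m/(e^{2\pi im\alpha}-1)$. With $x=e^{-2\pi\delta}$ we have $1-x\ge\delta/2$ by concavity, and $\sum_{m\ge1}m^\tau x^m\le\tau!\sum_{m\ge0}\binom{m+\tau}\tau x^m=\tau!\,(1-x)^{-\tau-1}$. So \eqref{eq:dioph} gives the bound with $C_1=2^{\tau+2}\tau!/c_0$, and the series converges uniformly on each $W_{r-\delta}$. Further $w\circ R-w=\sum_{m\ne0}v_m=v$, the last sum being the Fourier series of $t\mapsto v(\varphi^ty)$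 at $t=0$. If $v$ is real on $M$, the terms $m$ and $-m$ are conjugate there.
\end{proof}

The isotropy plays no part in this lemma: on an orbit of period $1/j$ only the coefficients with $j\mid m$ are nonzero, at a fixed point only $v_0$, and the estimate is the same.

\subsection*{The Newton iteration}

\begin{proposition}\label{prop:kam}
For every neighborhood $V'$ of $M$ in $M^{\mathbb C}$ there are a neighborhood $W$ of $M$ and $\varepsilon_*,C>0$ with the following property. If $u$ is holomorphic on $V'$, real on $M$, and $\sup_{V'}|u|\le\varepsilon\le\varepsilon_*$, then there are functions $g,\lambda$, holomorphic on $W$, real on $M$ and bounded by $C\varepsilon$, with $\lambda$ invariant, such that $\Psi_{\sigma g}\in G$ for $0\le\sigma\le1$ and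
\[
\Psi_u=\Psi_\lambda\,[\Psi_g,R]\quad\text{on }M .
\]
\end{proposition}

\begin{proof}
Take $\rho$ and $W_r$ from Lemma~\ref{lem:domains}; then $|\tilde u|_{2\rho}\le\varepsilon$. Let
\[
\rho_j=\tfrac\rho2+\rho2^{-j-1},\qquad d_j=\rho2^{-j-3},\qquad L=2^{2\tau+4},\qquad\varepsilon_j=\varepsilon L^{-j},
\]
so $\rho_0=\rho$, $\rho_{j+1}=\rho_j-2d_j$ and $d_j^{-1}=(8/\rho)2^j$. Put $K=(4C_1+100C_1^2)(8/\rho)^{2\tau+4}$ and choose $\varepsilon_*\le1$ with
\begin{equation}\label{eq:epsstar}
KL\varepsilon_*\le1,\qquad10\,C_1(8/\rho)^{\tau+2}\varepsilon_*\le\tfrac14 .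
\end{equation}
We construct $g_j,\lambda_j$, holomorphic on $W_{\rho_j}$ and real on $M$, with $\lambda_j$ invariant and
\begin{equation}\label{eq:ind}
|g_j|_{\rho_j}\le\rho/4,\qquad|\xi g_j|_{\rho_j}\le1/4,\qquad|P(g_j,\lambda_j)|_{\rho_j}\le\varepsilon_j .
\end{equation}
The first bound makes $P(g_j,\lambda_j)$ defined on $W_{\rho_j}$, as $\rho_j+\rho/4\le2\rho$. Start with $g_0=\lambda_0=0$, for which $P=\tilde u$. Suppose $g=g_j$, $\lambda=\lambda_j$ are constructed, and let $E=P(g,\lambda)$.

\emph{The linearized equation.} Since $\frac d{d\sigma}\tilde u\circ\Psi_{g+\sigma\chi}=\chi\cdot(\eta\tilde u)\circ\Psi_{g+\sigma\chi}$, a correction $(\chi,\mu)$ changes the error to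
\begin{equation}\label{eq:lin}
P(g+\chi,\lambda+\mu)=E+\chi\cdot(\eta\tilde u)\circ\Psi_g-\chi\circ R+\chi-\mu+Q,
\end{equation}
where $Q=\tilde u\circ\Psi_{g+\chi}-\tilde u\circ\Psi_g-\chi\cdot(\eta\tilde u)\circ\Psi_g$ is the Taylor remainder. The coefficient $(\eta\tilde u)\circ\Psi_g$ is not constant along orbits, so Lemma~\ref{lem:cohom} does not apply directly. Differentiating the definition of $E$ along $\eta$ expresses this coefficient through $g$, up to a term of the size of $E$. Indeed, by \eqref{eq:group}, $\Psi_g(\varphi^ty)=\varphi^{t+h(y)g(\varphi^ty)}(y)$ for real $t$. Differentiating $\tilde u(\Psi_g(\varphi^ty))$ at $t=0$ and multiplying by $h(y)=h(\Psi_gy)$ gives $\eta(\tilde u\circ\Psi_g)=(1+\eta g)\cdot(\eta\tilde u)\circ\Psi_g$. On the other hand $\tilde u\circ\Psi_g=E+g\circ R-g+\lambda$, $\eta\lambda=0$ and $\eta(g\circ R)=(\eta g)\circ R$. Hence, with $A=1+(\eta g)\circ R$,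
\[
(1+\eta g)\cdot(\eta\tilde u)\circ\Psi_g=\eta E+A-(1+\eta g).
\]
This suggests the substitution $\chi=(1+\eta g)w$. Then $\chi\circ R=A\cdot w\circ R$, and \eqref{eq:lin} becomes
\begin{equation}\label{eq:lin2}
\begin{aligned}
P(g+\chi,\lambda+\mu)&=E+w\,\eta E+wA-\chi-A\cdot w\circ R+\chi-\mu+Q\\
&=E-\mu-A\,(w\circ R-w)+w\,\eta E+Q .
\end{aligned}
\end{equation}

\emph{The correction.} We have $|A-1|\le\frac14$ on $W_{\rho_j}$, so $|1/A|\le\frac43$, $|1/A-1|\le\frac13$ and $|\langle1/A\rangle|\ge\frac23$. Let $\mu=\langle E/A\rangle/\langle1/A\rangle$. It is invariant and chosen so that $\langle(E-\mu)/A\rangle=0$. Let $w$ solve $w\circ R-w=(E-\mu)/A$ as in Lemma~\ref{lem:cohom}, and set $g_{j+1}=g+\chi$, $\lambda_{j+1}=\lambda+\mu$. All these functions are real on $M$, and by \eqref{eq:lin2} the new error is $w\,\eta E+Q$.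

\emph{Estimates.} We have $|\mu|_{\rho_j}\le\frac43\cdot\frac32\varepsilon_j=2\varepsilon_j$ and $|(E-\mu)/A|_{\rho_j}\le\frac43\cdot3\varepsilon_j=4\varepsilon_j$. Lemma~\ref{lem:cohom}, the bound $|1+\eta g|\le\frac54$ and \eqref{eq:cauchy} give
\begin{equation}\label{eq:est}
|w|_{\rho_j-d_j}\le\frac{4C_1\varepsilon_j}{d_j^{\tau+1}},\qquad|\chi|_{\rho_j-d_j}\le\frac{5C_1\varepsilon_j}{d_j^{\tau+1}},\qquad|\xi\chi|_{\rho_{j+1}}\le\frac{5C_1\varepsilon_j}{d_j^{\tau+2}} .
\end{equation}
Since $2^{\tau+2}/L\le\frac12$, the last two bounds are at most $5C_1(8/\rho)^{\tau+1}\varepsilon2^{-j}$ and $5C_1(8/\rho)^{\tau+2}\varepsilon2^{-j}$. Their sums over all $j$ are at most $10C_1(8/\rho)^{\tau+1}\varepsilon\le\rho/32$ and $10C_1(8/\rho)^{\tau+2}\varepsilon\le\frac14$ by \eqref{eq:epsstar}. As $g_{j+1}$ is the sum of the corrections of steps $0,\dots,j$, the first two bounds in \eqref{eq:ind} hold for $j+1$. For $y\in W_{\rho_j-d_j}$ and $0\le\sigma\le1$ we have $|g+\sigma\chi|\le\rho/2$, so $\Psi_{g+\sigma\chi}(y)\in W_{3\rho/2}$. From $\frac{d^2}{d\sigma^2}\tilde u\circ\Psi_{g+\sigma\chi}=\chi^2\,(h^2\xi^2\tilde u)\circ\Psi_{g+\sigma\chi}$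 and \eqref{eq:cauchy} with $\delta=\rho/2$,
\[
|Q|_{\rho_j-d_j}\le\tfrac12|\chi|^2_{\rho_j-d_j}\,|\xi^2\tilde u|_{3\rho/2}\le4\varepsilon\rho^{-2}|\chi|^2_{\rho_j-d_j}.
\]
Also $|\eta E|_{\rho_j-d_j}\le d_j^{-1}\varepsilon_j$. Using $\varepsilon\le1$ and $d_j\le\rho\le1$,
\[
|w\,\eta E+Q|_{\rho_{j+1}}\le\big(4C_1d_j^{-\tau-2}+100C_1^2\rho^{-2}d_j^{-2\tau-2}\big)\varepsilon_j^2\le KL^j\varepsilon_j^2=K\varepsilon\cdot\varepsilon L^{-j}\le\varepsilon_{j+1}.
\]
This completes the induction.

\emph{The limit.} On $W=W_{\rho/2}$ the sequences $g_j$, $\xi g_j$, $\lambda_j$ converge uniformly to $g$, $\xi g$, $\lambda$, with $P(g,\lambda)=0$, $|g|\le10C_1(8/\rho)^{\tau+1}\varepsilon$, $|\xi g|\le\frac14$ and $|\lambda|\le\sum2\varepsilon_j\le4\varepsilon$. The limits are real on $M$ and $\lambda$ is invariant. On $M$ we have $1+\xi(hg)=1+h\,\xi g\ge\frac34$, so $\Psi_{\sigma g}\in G$ by Lemma~\ref{lem:Phi}. By \eqref{eq:twosides}, $\Psi_uR\Psi_g=\Psi_\lambda\Psi_gR$, that is, $\Psi_u=\Psi_\lambda\Psi_gR\Psi_g^{-1}R^{-1}$.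
\end{proof}

\section{Splitting and the proof of Theorem~\ref{thm:main}}\label{sec:split}

The threshold $\varepsilon_*$ in Proposition~\ref{prop:kam} depends on the domain $V'$. So when we split a diffeomorphism into maps along orbits, the pieces must be small on a complex domain that is fixed before the size is chosen. All statements below keep this order of quantifiers.

\subsection*{Spanning fields}
The connectedness of $M$ is essential in the next lemma: it lets us move the point $x_0$, where $\eta\ne0$, anywhere.

\begin{lemma}\label{lem:span}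
There are $\psi_1,\dots,\psi_N\in G$ such that the fields $\eta_i=(\psi_i)_*\eta$ span $T_pM$ for every $p\in M$.
\end{lemma}

\begin{proof}
Fix $p$. Since $M$ is connected, there is a $C^\infty$ diffeomorphism $\theta$, isotopic to $\mathrm{id}$, with $\theta(x_0)=p$. Let $v=d\theta(\eta(x_0))\ne0$. Choose $B_1,\dots,B_n\in GL(T_pM)$ close to the identity with $B_1v,\dots,B_nv$ a basis, and $C^\infty$ diffeomorphisms $\beta_j$ isotopic to $\mathrm{id}$ with $\beta_j(p)=p$, $d_p\beta_j=B_j$ (in a chart, the time-one map of the linear field $\log B_j$ cut off away from $p$). By Lemma~\ref{lem:V} there are $\psi_j\in G$ arbitrarily $C^1$-close to $\beta_j\theta$. Then $((\psi_j)_*\eta)(p)=d\psi_j\big(\eta(\psi_j^{-1}p)\big)$ is close to $B_jv$, so these $n$ fields form a basis at $p$, hence near $p$. Cover $M$ by finitely many such neighborhoods.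
\end{proof}

\subsection*{Holomorphic inverses}

\begin{lemma}\label{lem:inv}
Let $U'$ be a neighborhood of $M$ in $M^{\mathbb C}$. There are a neighborhood $U''\subset U'$ of $M$ and $\varepsilon_0>0$ such that, if $H\colon U'\to M^{\mathbb C}$ is holomorphic, $H(M)\subset M$ and $\sup_{U'}d(H,\mathrm{id})<\varepsilon_0$, then $H|_M$ is a diffeomorphism of $M$ and $(H|_M)^{-1}$ extends to a holomorphic map $H^-\colon U''\to U'$.
\end{lemma}

\begin{proof}
Choose finitely many holomorphic charts $\kappa_a\colon O_a\to\mathbb C^n$, $O_a\subset U'$, with closed balls $\bar B(c_a,3)\subset\kappa_a(O_a)$ such that $U''=\bigcup_a\kappa_a^{-1}B(c_a,1)$ contains $M$. Over these compact balls, $d$ and the Euclidean distance are comparable with a constant $L_0$. Let $\sup d(H,\mathrm{id})<\varepsilon$. For $\varepsilon$ small, $H$ maps $\kappa_a^{-1}B(c_a,\frac52)$ into $\kappa_a^{-1}B(c_a,3)$, and in the chart $H=\mathrm{id}+e_a$ with $|e_a|\le L_0\varepsilon\le1$ on $B(c_a,\frac52)$ and, by Cauchy's estimate, $\|De_a\|\le\frac12$ on $\bar B(c_a,2)$. For $y\in B(c_a,1)$ the map $x\mapsto y-e_a(x)$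 is a contraction of $\bar B(c_a,2)$ into itself. Its fixed point $x_a(y)$ is the unique solution of $H(x)=y$ in that ball, and it is holomorphic in $y$ as a uniform limit of holomorphic iterates. For $\varepsilon$ small, any solution $x\in U'$ of $H(x)=y$ lies in that ball, because $d(x,y)<\varepsilon$. Thus each $y\in U''$ has exactly one preimage in $U'$; the maps $x_a$ agree on overlaps and define $H^-$, and $H|_M$ is injective. The derivative of $H$ is invertible along $M$, so $H(M)$ is open in $M$; it is also compact, and $M$ is connected, so $H(M)=M$. By uniqueness of preimages, $H^-=(H|_M)^{-1}$ on $M$.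
\end{proof}

\subsection*{Splitting}
We join $x$ to $f(x)$ by flowing along $\eta_1,\dots,\eta_N$ in turn, for times that depend analytically on the pair $(x,f(x))$.

\begin{proposition}\label{prop:split}
For every neighborhood $U$ of $M$ in $M^{\mathbb C}$ there is a neighborhood $V'$ of $M$ such that for each $\delta>0$ there is $\varepsilon>0$ with the following property: every $f\in\mathcal D(U,\varepsilon)$ is
\[
f=F_N\cdots F_1,\qquad F_i=\psi_i\Psi_{u_i}\psi_i^{-1},
\]
with $u_i$ holomorphic on $V'$, real on $M$, and $\sup_{V'}|u_i|<\delta$.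
\end{proposition}

\begin{proof}
For $x\in M$, $t\in\mathbb R^N$ let $E_0(x,t)=x$ and $E_i(x,t)=\exp(t_i\eta_i)\cdots\exp(t_1\eta_1)(x)$. The derivative of $E_N$ in $t$ at $(x,0)$ is $A(x)\colon\mathbb R^N\to T_xM$, $t\mapsto\sum t_i\eta_i(x)$, which is onto by Lemma~\ref{lem:span}. With respect to the analytic metric, $B(x)=A(x)^*(A(x)A(x)^*)^{-1}$ is an analytic right inverse. The map $TM\to M\times M$, $(x,w)\mapsto(x,E_N(x,B(x)w))$, sends the zero section bijectively to the diagonal, and its derivative there is $(v,w)\mapsto(v,v+w)$, which is invertible. A map that is injective on a compact set and a local diffeomorphism along it is a diffeomorphism from a neighborhood of the set onto an open set. Inverting and applying $B$, we get an analytic map $\Theta$ from a neighborhood of the diagonal to $\mathbb R^N$ with $\Theta(x,x)=0$ and $E_N(x,\Theta(x,y))=y$.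

Extend $\Theta$ and the $E_i$ holomorphically to neighborhoods of the diagonal of $M$ in $M^{\mathbb C}\times M^{\mathbb C}$ and of $M\times\{0\}$ in $M^{\mathbb C}\times\mathbb C^N$. On a connected neighborhood $U_0$ of $M$ the expressions $\Theta(x,x)$ and $E_i(x,0)$ are defined and, by (F2), equal to $0$ and $x$. Let $U'$ be a neighborhood of $M$ with compact closure in $U_0\cap U$. By uniform continuity near the compact sets $\{(x,x):x\in\bar U'\}$ and $\bar U'\times\{0\}$, for $f\in\mathcal D(U,\varepsilon)$ with $\varepsilon$ small the maps $t(x)=\Theta(x,f(x))$ and $H_i(x)=E_i(x,t(x))$ are holomorphic on $U'$, and $\sup|t|$ and $\sup d(H_i,\mathrm{id})$ tend to $0$ with $\varepsilon$, uniformly in $f$. On $M$ the function $t$ is real, $H_i(M)\subset M$, $H_0=\mathrm{id}$, $H_N=f$, and $H_i(x)=\exp(t_i(x)\eta_i)(H_{i-1}(x))$.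

Take $U''$ from Lemma~\ref{lem:inv}, and put $F_i=H_iH_{i-1}^{-1}$ on $M$ and $t_i'=t_i\circ H_{i-1}^-$ on $U''$. Then $f=F_N\cdots F_1$, $\sup_{U''}|t_i'|\le\sup_{U'}|t|$, and $F_i(y)=\exp(t_i'(y)\eta_i)(y)$. Let $V'$ be a neighborhood of $M$ to which all $\psi_i$ extend with $\psi_i(V')\subset U''$, and put $u_i=t_i'\circ\psi_i$. Since $\exp(t\eta_i)=\psi_i\exp(t\eta)\psi_i^{-1}$, for $y=\psi_i(x)$ we get $F_i(y)=\psi_i\big(\exp(u_i(x)\eta)(x)\big)=\psi_i\Psi_{u_i}\psi_i^{-1}(y)$.
\end{proof}

\begin{corollary}\label{cor:local}
Let $\alpha$ be Diophantine, $R=\varphi^\alpha$, $U$ a neighborhood of $M$ in $M^{\mathbb C}$, and $\delta>0$. There is $\varepsilon>0$ such that every $f\in\mathcal D(U,\varepsilon)$ is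
\begin{equation}\label{eq:normalform}
f=\prod_{i=N}^{1}\psi_i\,\Psi_{\lambda_i}\,[\Psi_{g_i},R]\,\psi_i^{-1}
\end{equation}
(ordered from $i=N$ on the left to $i=1$ on the right), where $\lambda_i,g_i$ are real analytic functions on $M$ of $C^1$ norm less than $\delta$, $\lambda_i$ is invariant, and $\Psi_{\sigma g_i}\in G$ for $0\le\sigma\le1$. If $\pi k\delta\le\frac12$, then $f$ is a product of $4N$ commutators of elements of $G$.
\end{corollary}

\begin{proof}
The neighborhood $U$ determines $V'$ by Proposition~\ref{prop:split}, and $V'$ determines $W,\varepsilon_*,C$ by Proposition~\ref{prop:kam}. For $\varepsilon$ small the $u_i$ are so small on $V'$ that Proposition~\ref{prop:kam} applies and, by (F3) on $W$, the resulting $\lambda_i,g_i$ have $C^1$ norm below $\delta$. If $\pi k\delta\le\frac12$, Proposition~\ref{prop:rot} with $b=1$ writes $\Psi_{\lambda_i}$ as a product of three commutators, and a conjugate of a commutator is a commutator.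
\end{proof}

\subsection*{From local to global}
An element of $\mathcal V$ is $C^1$-small, but it may extend only to a thin domain $U$ and be too large for the $\varepsilon$ attached to that $U$. We cut its canonical path to the identity into short pieces, all of which extend to the same domain.

\begin{lemma}\label{lem:subdiv}
Let $f=f_X\in\mathcal V$ and $f_t=f_{tX}$. There is a neighborhood $U$ of $M$ in $M^{\mathbb C}$ such that for each $\varepsilon>0$ there is an integer $K\ge1$ with $f_tf_{t'}^{-1}\in\mathcal D(U,\varepsilon)$ whenever $t,t'\in[0,1]$ and $|t-t'|\le1/K$.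
\end{lemma}

\begin{proof}
We have $f_t\in\mathcal V$ for $t$ in an open interval $I\supset[0,1]$. So $(t,x)\mapsto(t,f_t(x))$ is an analytic bijection of $I\times M$ with invertible derivative, hence an analytic diffeomorphism, and $(t,t',x)\mapsto f_tf_{t'}^{-1}(x)$ is analytic on $I^2\times M$. It extends holomorphically to a neighborhood of $I^2\times M$ in $\mathbb C^2\times M^{\mathbb C}$, which by compactness contains $[0,1]^2\times\bar U$ for a connected relatively compact neighborhood $U$ of $M$. For $t=t'$ the extension is the identity on $M$, hence on $U$ by (F2) and on $\bar U$ by continuity. Uniform continuity on $[0,1]^2\times\bar U$ gives $K$.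
\end{proof}

\begin{proposition}\label{prop:normal}
Let $\alpha$ be Diophantine, $R=\varphi^\alpha$, $\delta>0$. Let $\mathcal N$ be a normal subgroup of $G$ that contains $[\Psi,R]$ for all $\Psi\in G$ and $\Psi_\lambda$ for all invariant real analytic $\lambda$ with $\sup|\lambda|<\delta$. Then $\mathcal N=G$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:V} it suffices to show $\mathcal V\subset\mathcal N$. Let $f\in\mathcal V$, take $U$ from Lemma~\ref{lem:subdiv}, then $\varepsilon$ from Corollary~\ref{cor:local}, then $K$. By \eqref{eq:normalform}, $\mathcal D(U,\varepsilon)\subset\mathcal N$. Since $f_0=\mathrm{id}$,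
\[
f=\big(f_1f_{(K-1)/K}^{-1}\big)\cdots\big(f_{2/K}f_{1/K}^{-1}\big)\big(f_{1/K}f_0^{-1}\big)\in\mathcal N .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:normal} to $\mathcal N=[G,G]$ with $\delta=1/(2\pi k)$. The maps $\Psi_\lambda$ lie in $[G,G]$ by Proposition~\ref{prop:rot} with $b=1$, and $R\in G$ through the path $\varphi^{\sigma\alpha}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\subsection*{(i) The normal closure of a Diophantine rotation}
Let $\mathcal N$ be a normal subgroup of $G$ containing $R=\varphi^\alpha$. Then $[\Psi,R]=(\Psi R\Psi^{-1})R^{-1}\in\mathcal N$ for all $\Psi\in G$. By Proposition~\ref{prop:normal} it remains to show that $\Psi_\lambda\in\mathcal N$ for small invariant $\lambda$. The commutators of Lemma~\ref{lem:sqrt} involve $J$, which is not known to lie in $\mathcal N$; we use commutators with $R$ instead and remove the rotation that they produce.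

Let $c=e^{2\pi ik\alpha}$; then $c\ne1$ by \eqref{eq:dioph}. For admissible $\gamma$, Lemma~\ref{lem:comp} gives
\[
\mathcal N\ni[T_\gamma,R]=T_\gamma T_{-c\gamma}=\Phi_\nu T_a,\qquad a=\frac{(1-c)\gamma}{1-\bar c|\gamma|^2h},
\]
with $\nu$ invariant. Conjugating by $J$, which commutes with $\Phi_\nu$, gives $\Phi_\nu T_{-a}\in\mathcal N$. Hence $\Phi_\nu T_a(\Phi_\nu T_{-a})^{-1}=\Phi_\nu T_a^2\Phi_\nu^{-1}\in\mathcal N$, and $T_a^2\in\mathcal N$ because $\Phi_\nu\in G$.

Every invariant analytic $a$ with $\sup|as|$ small arises in this way. Consider the equation $(1-c)y-1+\bar c|y|^2p=0$ for $y\in\mathbb C=\mathbb R^2$ and $p\in\mathbb R$. At $p=0$ it has the solution $y=1/(1-c)$, and the derivative in $y$ is multiplication by $1-c\ne0$. The implicit function theorem gives an analytic solution $y(p)$ for $|p|$ small. Put $p=|a|^2h$ and $\gamma=a\,y(p)$. This $\gamma$ is admissible if $\sup|as|$ is small, $|\gamma|^2h=|y|^2p$, and $(1-c)\gamma/(1-\bar c|\gamma|^2h)=a\,(1-c)y/(1-\bar c|y|^2p)=a$.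

So there is $\beta\in(0,1]$ such that $T_a^2\in\mathcal N$ whenever $\sup|a|\le\beta$, and by Lemma~\ref{lem:sqrt} $T_\delta\in\mathcal N$ whenever $\delta$ is invariant, analytic and $\sup|\delta|\le\beta$. Take $b=\beta/2$ in Proposition~\ref{prop:rot}. If $2\pi k\sup|\lambda|\le b^2$, then $|\delta_1|\le b$, $|\delta_2|=b$, $|\delta_3|\le2b$, and $\Psi_\lambda\in\mathcal N$. \qed

\subsection*{(ii) The universal cover}
By Lemma~\ref{lem:V}, $G$ is connected and locally contractible, so it has a universal covering group $\widetilde G$: its elements are the homotopy classes $\tilde p$, relative to endpoints, of paths $p\colon[0,1]\to G$ with $p(0)=\mathrm{id}$, and products and inverses are taken pointwise. If $\Gamma\colon[0,1]^2\to G$ is continuous, the diagonal path $\Gamma(\sigma,\sigma)$ is homotopic to the side $\Gamma(0,\cdot)$ followed by the side $\Gamma(\cdot,1)$. For paths $p,q$ starting at $\mathrm{id}$, apply this to $p(\sigma)q(\sigma')$, to $[p(\sigma),q(\sigma')]$ and to $q(\sigma')p(\sigma)q(\sigma')^{-1}$; in the last two cases the first side is constant. We obtain: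
\begin{itemize}
\item[(a)] $\tilde p\,\tilde q$ is the class of $q$ followed by $\sigma\mapsto p(\sigma)q(1)$;
\item[(b)] $[\tilde p,\tilde q]$ is the class of $\sigma\mapsto[p(\sigma),q(1)]$;
\item[(c)] $\tilde q\,\tilde p\,\tilde q^{-1}$ is the class of $\sigma\mapsto q(1)p(\sigma)q(1)^{-1}$.
\end{itemize}
The classes of paths inside $\mathcal V$ form a neighborhood of the identity in the connected group $\widetilde G$, so they generate it. As $\mathcal V$ is contractible, such a class depends only on the endpoint $f$ and is represented by $t\mapsto f_t$ as in Lemma~\ref{lem:subdiv}. Fix $f$ and the corresponding $U$. By (a), for any $K$ this class is the product of the classes of the paths $t\mapsto f_tf_{(j-1)/K}^{-1}$, $t\in[\frac{j-1}K,\frac jK]$. Given $\varepsilon$, these paths lie in $\mathcal D(U,\varepsilon)$ for $K$ large, and $\mathcal D(U,\varepsilon)\subset\mathcal V$ for $\varepsilon$ small by (F3). Let $F$ be the endpoint of one of them. It suffices to find a path from $\mathrm{id}$ to $F$ that stays in $\mathcal V$ and whose class lies in $[\widetilde G,\widetilde G]$.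

By Corollary~\ref{cor:local}, Proposition~\ref{prop:rot} with a constant $b$ to be chosen, and Lemma~\ref{lem:sqrt}, $F=p(1)$ for
\[
p(\sigma)=\prod_{i=N}^1\psi_i\,[T_{\sigma a_{i1}},J]\,[T_{\sigma a_{i2}},J]\,[T_{\sigma a_{i3}},J]\,[\Psi_{\sigma g_i},R]\,\psi_i^{-1},\qquad a_{il}=\frac{\delta_{il}}{1+\sqrt{1-|\delta_{il}|^2h}},
\]
and $p(0)=\mathrm{id}$. By (b) with $q(\sigma)=\varphi^{\sigma/2k}$ or $\varphi^{\sigma\alpha}$, each bracket represents a commutator in $\widetilde G$, and by (c) with $q$ a path from $\mathrm{id}$ to $\psi_i$, conjugation by $\psi_i$ represents a conjugation in $\widetilde G$. So $\tilde p\in[\widetilde G,\widetilde G]$. The map $\Phi_u$ tends to $\mathrm{id}$ in $C^1$ as $\|u\|_{C^1}\to0$, and $v_a\to0$ in $C^1$ as $a\to0$ in $C^1$. Since $J,R,\psi_i$ are fixed, (F5) gives $\beta>0$ such that $p(\sigma)\in\mathcal V$ for all $\sigma$ once all $a_{il}$ and $g_i$ have $C^1$ norm below $\beta$. Fix $b$ so small that $a_{i2}=b/(1+\sqrt{1-b^2h})$ has $C^1$ norm below $\beta/2$. With $b$ fixed, as $\|\lambda_i\|_{C^1}\to0$ the formulas of Proposition~\ref{prop:rot}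 give $\delta_{i1}\to0$ and $\delta_{i3}\to-b$ in $C^1$, hence $a_{i1}\to0$ and $a_{i3}\to-a_{i2}$. So for $\delta$ small in Corollary~\ref{cor:local}, and $\varepsilon$ chosen accordingly, $p$ stays in $\mathcal V$. Thus $\widetilde G$ is perfect.

The kernel $\pi_1(G)$ of $\widetilde G\to G$ is a discrete normal subgroup of a connected group, hence central. For a central extension of discrete groups $1\to Z\to\Gamma'\to\Gamma\to1$ the five-term exact sequence in integral homology contains $H_2(\Gamma)\to Z\to H_1(\Gamma')$, where $H_1$ is the abelianization. Here $H_1(\widetilde G^\delta)=0$, so $H_2(G^\delta;\mathbb Z)\to\pi_1(G)$ is onto. \qed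

\subsection*{(iii) The bound $8n$}
By Corollary~\ref{cor:local} it suffices to show that $N=2n$ is possible in Lemma~\ref{lem:span}. The fields fail to span at $p$ exactly when a unit covector at $p$ annihilates them all. The unit cotangent bundle $S^*M$ has dimension $2n-1$, and each field imposes one condition, so $2n$ generic fields should leave no such covector. We make this count precise in a finite-dimensional family.

Take $\psi_1,\dots,\psi_{N}$ from Lemma~\ref{lem:span} and write each as a product of elements of $\mathcal V$. List all the factors, those of $\psi_1$ first, as $f_{X_1},\dots,f_{X_m}$, and put $\psi_a=f_{a^1X_1}\cdots f_{a^mX_m}$ for $a=(a^1,\dots,a^m)\in\mathcal A=(-\beta,1+\beta)^m$, with $\beta>0$ so small that all factors lie in $\mathcal V$. Then $\psi_a\in G$; the maps $\psi_a(x)$ and $\psi_a^{-1}(x)$ are analytic in $(a,x)$, as in Lemma~\ref{lem:subdiv}; and each $\psi_i$ is a $\psi_a$, with the parameters of its own factors equal to $1$ and the others $0$. The function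
\[
\Lambda(\ell,a)=\ell\big(((\psi_a)_*\eta)(p)\big),\qquad \ell\in S_p^*M,\ a\in\mathcal A,
\]
is analytic on $S^*M\times\mathcal A$, and for each $\ell$ the function $\Lambda(\ell,\cdot)$ is not identically zero, because the $\eta_i(p)$ span. As $\mathcal A$ is connected, at every point $a$ some partial derivative of $\Lambda(\ell,\cdot)$ is nonzero. At a zero of $\Lambda$, take a nonzero derivative in $a$ of least order; it has the form $\partial_j\partial^\mu\Lambda$ with $\partial^\mu\Lambda=0$ at that point. Hence
\[
\mathcal I=\{(\ell,a_1,\dots,a_{2n})\in S^*M\times\mathcal A^{2n}:\ \Lambda(\ell,a_i)=0\text{ for all }i\}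
\]
is contained in the union, over the countably many choices of $(\mu_i,j_i)_{i\le2n}$, of the sets
\[
Y=\{\partial^{\mu_i}\Lambda(\ell,a_i)=0,\ \partial_{j_i}\partial^{\mu_i}\Lambda(\ell,a_i)\ne0\ \text{ for }i=1,\dots,2n\}.
\]
On $Y$ the Jacobian of the $2n$ equations with respect to the variables $a_1^{j_1},\dots,a_{2n}^{j_{2n}}$ is diagonal and invertible, so $Y$ is a submanifold of dimension $(2n-1)+2nm-2n=2nm-1$. A smooth image of a manifold of dimension less than $2nm$ in $\mathcal A^{2n}$ has measure zero. So the projection of $\mathcal I$ to $\mathcal A^{2n}$ has measure zero, and for $(a_1,\dots,a_{2n})$ outside it the fields $(\psi_{a_i})_*\eta$, $i=1,\dots,2n$, span $T_pM$ for every $p$. \qed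

\subsection*{(iv) Smooth actions}
Let $U(1)$ act smoothly and nontrivially on $M$. We construct a nontrivial analytic action on $M$; then Theorem~\ref{thm:main} applies. By the Mostow--Palais theorem there is a $C^\infty$ equivariant embedding $M\subset\mathbb R^q$, where $U(1)$ acts on $\mathbb R^q$ by orthogonal maps $O_t$, analytic in $t$. The idea is to perturb the invariant smooth submanifold $M$ to an invariant analytic one. Near $M$, the submanifold is the zero set of the normal displacement $x-\pi(x)$. Since the normal bundle need not be trivial, we approximate the displacement together with the subspace in which it lies.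

Let $\mathcal E$ be the set of pairs $(P,w)\in\operatorname{Sym}(\mathbb R^q)\times\mathbb R^q$ with $P$ an orthogonal projection of rank $q-n$ and $Pw=w$. It is the tautological bundle over a Grassmannian, a closed analytic submanifold, invariant under the action $(P,w)\mapsto(O_tPO_t^{-1},O_tw)$, which is orthogonal for the norm $\operatorname{tr}P^2+|w|^2$. Let $D$ be the closed tube of small radius $r$ about $M$, with nearest-point projection $\pi$, smooth near $D$; let $P_y$ be the orthogonal projection onto $(T_yM)^\perp$. The map $\beta(x)=(P_{\pi(x)},x-\pi(x))$ from $D$ to $\mathcal E$ is smooth and equivariant. Approximate $\beta$ on $D$ in $C^1$ by a polynomial map and average it over $U(1)$. The average is polynomial and equivariant, and it is as close to $\beta$ as before, since $\beta$ is equivariant and both actions are isometric. Compose it with the nearest-point retraction onto $\mathcal E$, which is defined and analytic near the compact invariant set $\beta(D)$, and equivariant because nearest points are unique. We obtain an analytic equivariant map $(P',w')\colon D\to\mathcal E$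 as $C^1$-close to $\beta$ as we like. Let $M'=\{x\in D:w'(x)=0\}$, an invariant compact set.

If $\|P'(x)-P_y\|<1$, then $P_yw'(x)=0$ implies $w'(x)=0$, because $w'=P'w'$ gives $|P_yw'|\ge(1-\|P'-P_y\|)|w'|$. We use this twice. First, for $y\in M$ and $z\in(T_yM)^\perp$, $|z|\le r$, write $P_yw'(y+z)=z+e_y(z)$, where $|e_y|<r$ and $\|De_y\|\le\frac12$ if the approximation is close enough. The map $z\mapsto-e_y(z)$ is a contraction of the closed ball into its interior, so $P_yw'$, and hence $w'$, has exactly one zero on the fiber $\pi^{-1}(y)\cap D$; it is interior and nondegenerate. By the implicit function theorem this zero depends smoothly on $y$, so $M'$ is the image of a $C^\infty$ section of $\pi$, and $\pi|_{M'}\colon M'\to M$ is an equivariant $C^\infty$ diffeomorphism. Second, let $x_1\in M'$ and $y_1=\pi(x_1)$. For $x$ near $x_1$ we still have $\|P'(x)-P_{y_1}\|<1$, so near $x_1$ the set $M'$ is the zero set of the analytic map $P_{y_1}w'$ into $(T_{y_1}M)^\perp$, which is a submersion at $x_1$ because its restriction to the fiber has invertible derivative $\mathrm{id}+De_{y_1}$.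 Thus $M'$ is an analytic submanifold, and the restriction of $O_t$ is an analytic action on $M'$, nontrivial because it is smoothly conjugate to the given one. By (F4) the diffeomorphism $\pi|_{M'}$, viewed as a map to $M$ with its given analytic structure, is a $C^1$ limit of analytic maps, and by (F5) a close one is an analytic diffeomorphism. Transporting the action of $U(1)$ on $M'$ by it gives a nontrivial analytic action on $M$. \qed

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Real-Analytic Birkhoff Sections},
\texttt{https://indico.ipmu.jp/\allowbreak event/\allowbreak 324/\allowbreak attachments/\allowbreak 4594/\allowbreak 6364/\allowbreak 0228-8\_Tsuboi\_pub.pdf}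

\end{thebibliography}
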